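# Splitting binary digits between two measures on the circle, and why the indicator of the spectrum of $L^\infty(\mathbb T)$ is not weakly almost periodic

## 1. Measures built from blocks of binary digits

Write $\mathbb N=\{1,2,3,\dots\}$ and cut it into consecutive blocks of length $1,2,3,\dots$: put
$$a_k=\frac{k(k-1)}2,\qquad I_k=\{a_k+1,\dots,a_k+k\}\qquad(k\ge 1).$$
Since $a_k+k=a_{k+1}$, the blocks $I_1=\{1\}$, $I_2=\{2,3\}$, $I_3=\{4,5,6\},\dots$ partition $\mathbb N$. Let $\varepsilon_1,\varepsilon_2,\dots$ be independent fair bits, so $P(\varepsilon_i=0)=P(\varepsilon_i=1)=\frac12$.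

**Definition (digit-block measures).** For $S\subset\mathbb N$ let $\sigma_S$ be the law on $[0,1]$ of
$$X_S=\sum_{k\in S}\ \sum_{i\in I_k}\varepsilon_i2^{-i}.$$

So $S$ lists the blocks whose binary digits are random; all other digits are zero. Some cases can be done by hand. If $S=\emptyset$, then $\sigma_S=\delta_0$. If $S=\{1,3\}$, the free digits are in positions $1,4,5,6$, and $\sigma_S$ is uniform on $16$ points. If $S=\{2,3,4,\dots\}$, only the first digit is suppressed, and $\sigma_S$ is uniform on $[0,\frac12]$. If $S=\mathbb N$, all digits are random, and binary expansion gives $\sigma_{\mathbb N}=u$, the uniform law on $[0,1]$. If $S$ is the set of even numbers and $T$ the set of odd numbers, then both measures suppress infinitely many blocks, and yet $\sigma_S*\sigma_T=u$: adding independent copies of $X_S$ and $X_T$ fills each digit exactly once.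

The last example is the germ of everything. Whether $\sigma_S*\sigma_T$ is spread out or thin will depend on whether $S$ and $T$ together cover $\mathbb N$. We shall choose sets $S_1,S_2,\dots$ and $T_1,T_2,\dots$ so that
$$\sigma_{S_m}*\sigma_{T_n}\ \text{ is absolutely continuous for } m\le n\ \text{ and singular for } m>n.$$
Such a triangular array is exactly what is needed to decide whether a certain functional on the measure algebra of the circle is weakly almost periodic. We now set up that question.

## 2. The functional $\chi$ on the measure algebra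

**Definition (hyper-Stonean envelope).** Let $K$ be a locally compact space. The second dual $C_0(K)''$ is again a commutative $C^*$-algebra, so $C_0(K)''=C(\widetilde K)$ for a compact space $\widetilde K$, the hyper-Stonean envelope of $K$.

For example, if $K=\mathbb N$ is discrete, then $C_0(K)=c_0$ and $c_0''=\ell^\infty=C(\beta\mathbb N)$, so $\widetilde{\mathbb N}=\beta\mathbb N$.

We use the following textbook fact: the product of $C_0(K)''$ extends that of $C_0(K)$ and is weak-$*$ continuous in each variable separately.

Let $G$ be a locally compact group, $m_G$ a left Haar measure, and $(M(G),\star)$ its measure algebra, so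
$$\int F\,d(\mu\star\nu)=\iint F(xy)\,d\mu(x)\,d\nu(y).$$
Since $M(G)=C_0(G)'$, we have $M(G)'=C(\widetilde G)$. The Lebesgue decomposition $\mu=\mu_a+\mu_s$ with respect to $m_G$ gives
$$M(G)=L^1(G)\oplus_1M_s(G).$$
(Each $\mu\in M(G)$ is concentrated on a $\sigma$-compact set, so the decomposition makes sense even if $m_G$ is not $\sigma$-finite.) We put $L^\infty(G):=L^1(G)'$. Let $\Phi$ be the spectrum of the algebra $L^\infty(G)$. It sits in $\widetilde G$ as a clopen set, and $\chi$ denotes its characteristic function. For computations we need $\chi$ as a functional on $M(G)$.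

**Claim.** $M_s(G)^\perp=\chi\,C(\widetilde G)$ is an ideal, isomorphic as an algebra to $L^\infty(G)$, and
$$\langle\mu,\chi\rangle=\mu_a(G)\qquad(\mu\in M(G)).\tag{1}$$

*Proof.* For $h\in C_0(G)$ and $\lambda\in C(\widetilde G)$ we have $\langle\mu,h\lambda\rangle=\langle h\mu,\lambda\rangle$: this is clear for $\lambda\in C_0(G)$, and both sides are weak-$*$ continuous in $\lambda$. Let $I=M_s(G)^\perp$ and $J=L^1(G)^\perp$. Since $hM_s(G)\subset M_s(G)$ and $hL^1(G)\subset L^1(G)$, both $I$ and $J$ are stable under multiplication by $C_0(G)$. They are weak-$*$ closed, and $C_0(G)$ is weak-$*$ dense in $C(\widetilde G)$, so by separate continuity they are ideals. From $M(G)=L^1(G)\oplus M_s(G)$ we get $C(\widetilde G)=I\oplus J$.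

The unit of $C(\widetilde G)$ is the functional $\mu\mapsto\mu(G)$. Indeed, take a net $h_\alpha\in C_c(G)$ with $0\le h_\alpha\le1$ and $h_\alpha=1$ on larger and larger compact sets. It converges weak-$*$ to this functional, and $h_\alpha h\to h$ in norm for $h\in C_0(G)$. So the functional acts as the identity on $C_0(G)$, hence by separate continuity on $C(\widetilde G)$.

Write $1=p+q$ with $p\in I$, $q\in J$. By definition of $I$ and $J$, $p$ is $1$ on $L^1(G)$ and $0$ on $M_s(G)$, that is, $\langle\mu,p\rangle=\mu_a(G)$. For $x\in I$ we have $x=xp+xq$ with $xq\in I\cap J=\{0\}$, so $x=xp$. Thus $p$ is the identity of $I$. In particular $p^2=p$, so $p$ is the characteristic function of a clopen set and $I=p\,C(\widetilde G)$.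

Finally, let $R:C(\widetilde G)\to L^1(G)'=L^\infty(G)$ be restriction. Its kernel is $J$, so $R$ maps $I$ bijectively onto $L^\infty(G)$. It is multiplicative: for $h\in C_0(G)$ and $\varphi\in L^1(G)$ we have $\langle\varphi,R(h\kappa)\rangle=\langle h\varphi,R(\kappa)\rangle=\langle\varphi,h\,R(\kappa)\rangle$, so $R(h\kappa)=R(h)R(\kappa)$; a weak-$*$ limit in $h$ gives the general case. So the clopen set of which $p$ is the characteristic function is the spectrum $\Phi$ of $L^\infty(G)$, and $p=\chi$. $\square$

More generally, $f\in L^\infty(G)$ corresponds to the element $\lambda_f\in\chi\,C(\widetilde G)$ given by $\langle\mu,\lambda_f\rangle=\langle\mu_a,f\rangle$, and $\chi=\lambda_1$.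

**Definition (weakly almost periodic functionals).** Let $A$ be a Banach algebra, and let $A$ act on $A'$ by $\langle a,b\cdot\lambda\rangle=\langle ab,\lambda\rangle$. An element $\lambda\in A'$ is weakly almost periodic if $b\mapsto b\cdot\lambda$, $A\to A'$, is a weakly compact map. The space of these elements is $WAP(A)$.

It is known (Daws) that $WAP(M(G))$ is a $C^*$-subalgebra of $C(\widetilde G)$. The question for the circle $\mathbb T$ is: **does $\chi$ belong to $WAP(M(\mathbb T))$?** The answer is no. In view of (1), the question concerns how much absolutely continuous mass a convolution product can have.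

## 3. Iterated limits, and measures that detect nothing

Weak compactness is used through one consequence.

**Lemma 2 (double limits, Grothendieck).** Let $\lambda\in WAP(A)$, and let $(a_m)$, $(b_n)$ be bounded sequences in $A$ such that both iterated limits of $\langle a_mb_n,\lambda\rangle$ exist. Then these limits are equal.

*Proof.* The sequence $(b_n\cdot\lambda)$ lies in a relatively weakly compact set, so it has a weak cluster point $\varphi\in A'$. Let $\Psi\in A''$ be a weak-$*$ cluster point of the bounded sequence $(a_m)$.

Fix $m$. The scalars $\langle a_m,b_n\cdot\lambda\rangle$ converge as $n\to\infty$ and have $\langle a_m,\varphi\rangle$ as a cluster point, so this is their limit. By assumption $\langle a_m,\varphi\rangle$ converges as $m\to\infty$, and $\langle\Psi,\varphi\rangle$ is a cluster point; hence $\lim_m\lim_n\langle a_mb_n,\lambda\rangle=\langle\Psi,\varphi\rangle$.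

Fix $n$. In the same way $\lim_m\langle a_m,b_n\cdot\lambda\rangle=\langle\Psi,b_n\cdot\lambda\rangle$. These numbers converge as $n\to\infty$. Since $\varphi$ is a weak cluster point of $(b_n\cdot\lambda)$, $\langle\Psi,\varphi\rangle$ is a cluster point of them, so $\lim_n\lim_m\langle a_mb_n,\lambda\rangle=\langle\Psi,\varphi\rangle$ as well.

If one prefers the action $\langle b,a\cdot\lambda\rangle=\langle ab,\lambda\rangle$, exchange the roles of $(a_m)$ and $(b_n)$; the conclusion is the same. $\square$

Here is the lemma in use. In $A=\ell^1(\mathbb Z)$ let $\lambda=1_{\mathbb N}\in\ell^\infty(\mathbb Z)$, $a_m=\delta_m$, $b_n=\delta_{-n}$. Then $\langle a_m\star b_n,\lambda\rangle=1_{\mathbb N}(m-n)$ is $1$ for $m>n$ and $0$ for $m\le n$. So $\lim_m\lim_n=0$ and $\lim_n\lim_m=1$, and $1_{\mathbb N}$ is not weakly almost periodic. In contrast, $\lambda=1$ is weakly almost periodic on any $M(G)$: $\langle\mu,\nu\cdot1\rangle=\mu(G)\nu(G)$, so $\nu\cdot1=\nu(G)1$ and the map has rank one. When $G$ is discrete, $M_s(G)=0$ and $\chi=1$, so there $\chi\in WAP(M(G))$.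

Now let us test $\chi$ on $M(\mathbb T)$ with the simplest sequences. If all $\mu_m$ and $\nu_n$ are discrete measures, then all $\mu_m\star\nu_n$ are discrete, hence singular, and $\langle\mu_m\star\nu_n,\chi\rangle=0$ throughout. If all $\mu_m$, or all $\nu_n$, lie in the ideal $L^1(\mathbb T)$, then every product is in $L^1(\mathbb T)$ and $\langle\mu_m\star\nu_n,\chi\rangle=\mu_m(\mathbb T)\nu_n(\mathbb T)$; if the iterated limits exist, they agree, because this is a pairing with the weakly almost periodic functional $1$. To see anything we need singular measures whose convolutions are sometimes absolutely continuous and sometimes singular. This is the behavior seen in the even/odd example of Section 1.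

## 4. When two digit-block measures fill the line and when they leave gaps

**Lemma 1 (convolution in $M(\mathbb R)$).**

(a) If $S\cup T=\mathbb N$, then $\sigma_S*\sigma_T=u*\sigma_{S\cap T}$. In particular $\sigma_S*\sigma_T$ is absolutely continuous.

(b) If $\mathbb N\setminus(S\cup T)$ is infinite, then $\sigma_S*\sigma_T$ is concentrated on a compact Lebesgue-null subset of $[0,2]$.

(c) If $S'\subset S$ and $S\setminus S'\subset\{l,l+1,\dots\}$, then $\|u*\sigma_S-u*\sigma_{S'}\|\le2^{1-a_l}$.

*Proof.* Let $(\varepsilon_i')$ be an independent copy of $(\varepsilon_i)$ and let $X'_T$ be built from it, so that $\sigma_S*\sigma_T$ is the law of $X_S+X'_T$.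

**Part (a): regroup the digits.** Write
$$X_S+X'_T=\bigl(X_S+X'_{T\setminus S}\bigr)+X'_{S\cap T}.$$
Since $S$ and $T\setminus S$ partition $\mathbb N$, the bracket uses one fair bit at each digit position, all independent; its law is $\sigma_{\mathbb N}=u$. The blocks in $T\setminus S$ and in $S\cap T$ are disjoint, so the bracket is independent of $X'_{S\cap T}$. Hence the law is $u*\sigma_{S\cap T}$.

**Part (b): a missing block leaves gaps of a definite proportion.** Let $k\notin S\cup T$. The digits in positions $\le a_k$ contribute an integer multiple of $2^{-a_k}$; the positions in $I_k$ contribute nothing; the positions beyond $a_k+k$ contribute, from the two summands together, at most $2\sum_{i>a_k+k}2^{-i}$. So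
$$X_S+X'_T=j\,2^{-a_k}+r,\qquad j\in\{0,1,\dots,2^{a_k+1}\},\qquad 0\le r\le2^{1-a_k-k},$$
where the bound on $j$ holds because the sum is at most $2$. Thus $X_S+X'_T$ always lies in the compact set
$$E_k=[0,2]\cap\bigcup_{j=0}^{2^{a_k+1}}\bigl[\,j2^{-a_k},\ j2^{-a_k}+2^{1-a_k-k}\,\bigr],$$
whose measure is at most $(2^{a_k+1}+1)\,2^{1-a_k-k}=2^{2-k}+2^{1-a_k-k}\le2^{3-k}$. The intersection of the $E_k$ over the infinitely many $k\notin S\cup T$ is compact and null, and $X_S+X_T'$ always lies in it.

**Part (c): changing late digits changes little.** For real $x,y$ the measures $\delta_x*u$ and $\delta_y*u$ are uniform on two unit intervals whose symmetric difference has length at most $2|x-y|$, so $\|\delta_x*u-\delta_y*u\|\le2|x-y|$. Using the same bits for $X_S$ and $X_{S'}$, for every continuous $h$ with $|h|\le1$,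
$$\Bigl|\int h\,d(u*\sigma_S-u*\sigma_{S'})\Bigr|=\Bigl|E\int h\,d(\delta_{X_S}*u-\delta_{X_{S'}}*u)\Bigr|\le2E|X_S-X_{S'}|.$$
Finally $0\le X_S-X_{S'}=X_{S\setminus S'}\le\sum_{i>a_l}2^{-i}=2^{-a_l}$. $\square$

The growing block length is used in (b). If every block had length one, so that $k$ were a single missing digit position, the remainder from the later positions could reach $2\sum_{i>k}2^{-i}=2^{1-k}$, the full distance between neighboring multiples of $2^{-(k-1)}$. The carry from adding two numbers could fill the gap, and the covering set would be all of $[0,2]$. A missing block of length $k$ keeps the carry inside a fraction $2^{1-k}$ of each cell, and this fraction tends to zero.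

## 5. A chain of index sets: initial segments, then multiples of $2^m$

We now want sets with $S_m\cup T_n=\mathbb N$ for $m\le n$ and not for $m>n$. The obvious choice is
$$S_m=\{k:k>m\},\qquad T_n=\{k:k\le n\}.$$
Indeed $S_m\cup T_n=\mathbb N$ exactly when $m\le n$. But for $m>n$ the missing set $\{n+1,\dots,m\}$ is finite, and this destroys the plan: if $F=\mathbb N\setminus(S\cup T)$ is finite, then $\sigma_S*\sigma_T$ is still absolutely continuous. To check this, regroup as in (a) to get $\sigma_S*\sigma_T=\sigma_{S\cup T}*\sigma_{S\cap T}$, and $\sigma_F*\sigma_{S\cup T}=u$. Since $\sigma_F$ has an atom at $0$ of mass $c=2^{-\sum_{k\in F}k}>0$, we get $c\,\sigma_{S\cup T}\le u$. So $\sigma_{S\cup T}$ is absolutely continuous, hence so is $\sigma_S*\sigma_T$. With this choice the pairing with $\chi$ would be $1$ for all $m,n$.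

So each step of the chain has to remove infinitely many blocks, while the sets remain nested. Nothing prevents this: take
$$S_m=2^m\mathbb N,\qquad T_n=\mathbb N\setminus2^n\mathbb N,$$
where $2^m\mathbb N$ is the set of multiples of $2^m$. Then
$$\mathbb N\setminus(S_m\cup T_n)=2^n\mathbb N\setminus2^m\mathbb N=\begin{cases}\emptyset,&m\le n,\\ \text{an infinite set},&m>n.\end{cases}\tag{2}$$
For $m\le n$ we have $2^n\mathbb N\subset2^m\mathbb N$. For $m>n$ the set contains all odd multiples of $2^n$. For instance, $S_1\cup T_1$ is everything (evens and odds), while $S_2\cup T_1$ misses $2,6,10,\dots$. We also record, for later,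
$$S_m\setminus T_n=2^n\mathbb N\subset\{2^n,2^n+1,\dots\}\qquad(m\le n).\tag{3}$$

## 6. The circle: $\chi\notin WAP(M(\mathbb T))$

**Theorem 3.** $\chi\notin WAP(M(\mathbb T))$.

*Proof.* Identify $\mathbb T=\mathbb R/\mathbb Z$. Let $\omega_S$ be the image of $\sigma_S$ under the quotient homomorphism $\mathbb R\to\mathbb R/\mathbb Z$; this map carries convolution to convolution. The image of $u$ is the normalized Haar measure $m_{\mathbb T}$. Put $\mu_m=\omega_{S_m}$ and $\nu_n=\omega_{T_n}$, which are probability measures.

**Step 1: on and above the diagonal the pairing is $1$.** Let $m\le n$. By (2) and Lemma 1(a), $\mu_m\star\nu_n=m_{\mathbb T}\star\omega_{S_m\cap T_n}=m_{\mathbb T}$. By (1), $\langle\mu_m\star\nu_n,\chi\rangle=1$.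

**Step 2: below the diagonal the pairing is $0$.** Let $m>n$. By (2) and Lemma 1(b), $\mu_m\star\nu_n$ is concentrated on the image in $\mathbb T$ of a compact null subset $E$ of $[0,2]$. The image is compact, and null because the quotient map is measure preserving on $E\cap[0,1)$ and $E\cap[1,2)$, the remaining point contributing one point. So $\mu_m\star\nu_n\in M_s(\mathbb T)$ and $\langle\mu_m\star\nu_n,\chi\rangle=0$.

**Step 3: compare the iterated limits.** For fixed $m$ the pairing is $1$ as soon as $n\ge m$; for fixed $n$ it is $0$ as soon as $m>n$. Hence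
$$\lim_m\lim_n\langle\mu_m\star\nu_n,\chi\rangle=1,\qquad\lim_n\lim_m\langle\mu_m\star\nu_n,\chi\rangle=0.$$
By Lemma 2, $\chi\notin WAP(M(\mathbb T))$. $\blacksquare$

The same array proves more on $\mathbb T$. Let $0\ne f\in L^\infty(\mathbb T)$. Some character $e_k$ has $\int fe_k\,dm_{\mathbb T}\ne0$. As $e_k$ is multiplicative, $(e_k\mu)\star(e_k\nu)=e_k(\mu\star\nu)$. So $\langle(e_k\mu_m)\star(e_k\nu_n),\lambda_f\rangle$ equals $\int fe_k\,dm_{\mathbb T}\ne0$ for $m\le n$ and $0$ for $m>n$, and $\lambda_f\notin WAP(M(\mathbb T))$ by Lemma 2. Thus $WAP(M(\mathbb T))\cap\chi\,C(\widetilde{\mathbb T})=\{0\}$.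

## 7. All locally compact groups: reduction to measures near the identity

**Theorem 4.** Let $G$ be a locally compact group, and let $\Phi\subset\widetilde G$ and $\chi=\chi_\Phi$ be as in Section 2.

1. If $G$ is not discrete, then $WAP(M(G))\cap\chi\,C(\widetilde G)=\{0\}$; that is, $\lambda_f\in WAP(M(G))$ with $f\in L^\infty(G)$ forces $f=0$.
2. $\chi\in WAP(M(G))$ if and only if $G$ is discrete.
3. If $G$ is not discrete, the restriction map $WAP(M(G))\to M_s(G)'=C(\widetilde G\setminus\Phi)$ is isometric: $\|\lambda\|=\sup\{|\langle\mu,\lambda\rangle|:\mu\in M_s(G),\ \|\mu\|\le1\}$ for all $\lambda\in WAP(M(G))$.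

The argument with characters at the end of Section 6 does not carry over. In $SO(3)$, for instance, let $R_t$ be the rotation by $t$ about an axis and $P$ a half-turn about a perpendicular axis. Then $PR_t^{-1}P^{-1}=R_t$, so $R_{2t}=R_tPR_t^{-1}P^{-1}$ is a commutator. Every rotation is a commutator, and the only homomorphism $SO(3)\to\mathbb T$ is trivial. Instead of twisting by characters we localize: we build the array so that its absolutely continuous products live near $e$, and then translate.

**Proposition 5.** Let $G$ be non-discrete and $U$ a neighborhood of $e$. There are probability measures $\mu_m,\nu_n$ $(m,n\in\mathbb N)$ on $G$ such that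

(i) for $m\le n$, $\theta_{mn}:=\mu_m\star\nu_n\in L^1(G)$ is concentrated on $U$;

(ii) for $m>n$, $\mu_m\star\nu_n\in M_s(G)$;

(iii) $\theta_m=\lim_n\theta_{mn}$ and $\theta_U=\lim_m\theta_m$ exist in the norm of $L^1(G)$.

*Proof of Theorem 4 from Proposition 5.*

**Part 1, step 1: $f$ annihilates all left translates of $\theta_U$.** Let $\lambda_f\in WAP(M(G))$ and $g\in G$. Apply Lemma 2 to $a_m=\delta_g\star\mu_m$ and $b_n=\nu_n$. For $m>n$ the product $\delta_g\star\mu_m\star\nu_n$ is singular, since left translation preserves null sets, so the pairing with $\lambda_f$ is $0$ and $\lim_n\lim_m=0$. For $m\le n$ the product is $\delta_g\star\theta_{mn}\in L^1(G)$, and by (iii) the pairing tends to $\langle\delta_g\star\theta_m,f\rangle$ as $n\to\infty$, and this to $\langle\delta_g\star\theta_U,f\rangle$ as $m\to\infty$. Hence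
$$\langle\delta_g\star\theta_U,f\rangle=0\qquad(g\in G).$$

**Part 1, step 2: from translates to convolutions.** Let $\varphi\in C_c(G)$, identified with the measure $\varphi\,m_G$. Since $\theta_U\in L^1(G)$, the map $g\mapsto\delta_g\star\theta_U$ is norm continuous into $L^1(G)$. So the Bochner integral $\int\varphi(g)\,\delta_g\star\theta_U\,dm_G(g)$ exists in $L^1(G)$. Testing against functions in $C_0(G)$ shows that it equals $\varphi\star\theta_U$. Apply $f$ and step 1: $\langle\varphi\star\theta_U,f\rangle=0$.

**Part 1, step 3: shrink $U$.** As a norm limit of probability measures concentrated on $U$, $\theta_U$ is a probability measure concentrated on $U$. Therefore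
$$\|\varphi\star\theta_U-\varphi\|_1\le\int\|\varphi\star\delta_h-\varphi\|_1\,d\theta_U(h)\le\sup_{h\in U}\|\varphi\star\delta_h-\varphi\|_1,$$
which tends to $0$ as $U$ shrinks to $e$. So $\langle\varphi,f\rangle=0$ for all $\varphi\in C_c(G)$, a dense subspace of $L^1(G)$, and $f=0$.

**Part 2.** If $G$ is not discrete, $\chi=\lambda_1\ne0$ is not in $WAP(M(G))$ by part 1. If $G$ is discrete, we saw in Section 3 that $\chi=1$ is weakly almost periodic.

**Part 3.** By Daws, $WAP(M(G))$ is a $C^*$-subalgebra of $C(\widetilde G)$. Restriction of functionals to $M_s(G)$ is the quotient map by $M_s(G)^\perp=\chi\,C(\widetilde G)$, that is, the $*$-homomorphism $C(\widetilde G)\to C(\widetilde G\setminus\Phi)$ of restricting functions; by the Hahn–Banach theorem the norm in $M_s(G)'$ is the quotient norm, which is the supremum norm on $\widetilde G\setminus\Phi$. By part 1 the map is injective on $WAP(M(G))$, and an injective $*$-homomorphism between $C^*$-algebras is isometric. $\blacksquare$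

It remains to prove Proposition 5. The plan is to work on a simpler quotient $Q$ of an open subgroup and to lift measures from $Q$ to $G$.

## 8. Lifting measures from a quotient by a compact normal subgroup

Let $H$ be an open subgroup of $G$, $N$ a compact normal subgroup of $H$ with normalized Haar measure $m_N$, and $\pi:H\to Q=H/N$ the quotient map. For $F\in C_0(H)$ put $F^\flat(xN)=\int_NF(xn)\,dm_N(n)$; this is well defined and lies in $C_0(Q)$. For $\nu\in M(Q)$ define $\nu^\sharp\in M(H)\subset M(G)$ by
$$\int_HF\,d\nu^\sharp=\int_QF^\flat\,d\nu.$$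
For example, if $N=H$ then $Q$ is a point and $\delta_e^\sharp=m_N$. Clearly $\|\nu^\sharp\|\le\|\nu\|$, and positive measures lift to positive measures.

**Step 1: lifting respects convolution.** We have $\pi_*\nu^\sharp=\nu$, because $(f\circ\pi)^\flat=f$ for $f\in C_0(Q)$; so probability measures lift to probability measures. Also $\nu^\sharp\star m_N=\nu^\sharp$, by invariance of $m_N$. Conversely, if $\rho\in M(H)$ satisfies $\rho\star m_N=\rho$, then
$$\int F\,d\rho=\iint F(xn)\,dm_N(n)\,d\rho(x)=\int_QF^\flat\,d(\pi_*\rho),$$
so $\rho=(\pi_*\rho)^\sharp$. Thus $\nu^\sharp$ is the unique $\rho$ with $\pi_*\rho=\nu$ and $\rho\star m_N=\rho$. The measure $\nu_1^\sharp\star\nu_2^\sharp$ has image $\nu_1\star\nu_2$ and is unchanged by right convolution with $m_N$, so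
$$\nu_1^\sharp\star\nu_2^\sharp=(\nu_1\star\nu_2)^\sharp.$$

**Step 2: lifting respects absolute continuity.** With suitable normalization, Weil's formula says $\int_HF\,dm_H=\int_QF^\flat\,dm_Q$ for $F\in C_c(H)$. Apply it to $(p\circ\pi)F$ with $p\in C_c(Q)$: since $((p\circ\pi)F)^\flat=pF^\flat$, we get $(p\,m_Q)^\sharp=(p\circ\pi)\,m_H$, which is in $L^1(H)$. As $C_c(Q)$ is dense in $L^1(Q)$, lifting is contractive, and $L^1(H)$ is closed in $M(H)$, it follows that $L^1(Q)^\sharp\subset L^1(H)$.

**Step 3: lifting respects compact null sets and supports.** Let $\nu\ge0$. If $\nu$ is concentrated on a Borel set $W$, then $\nu^\sharp$ is concentrated on $\pi^{-1}(W)$, as $\pi_*\nu^\sharp=\nu$. If $E\subset Q$ is compact and $m_Q$-null, then $\pi^{-1}(E)$ is compact because $N$ is. It is also null: for $\eta>0$ there is $g\in C_c(Q)$ with $g\ge1_E$, $g\ge 0$, and $\int g\,dm_Q<\eta$, so $m_H(\pi^{-1}(E))\le\int g\circ\pi\,dm_H=\int g\,dm_Q<\eta$.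

**Step 4: from $H$ to $G$.** As $H$ is open, $m_G|_H$ is a Haar measure on $H$, and the inclusion $M(H)\subset M(G)$ preserves convolution, absolute continuity and singularity.

So to prove Proposition 5 it suffices to find $H$, $N$, a Borel set $W\subset Q$ with $\pi^{-1}(W)\subset U$, and probability measures $\mu_m,\nu_n$ on $Q$ such that (i) for $m\le n$ the product $\mu_m\star\nu_n$ is in $L^1(Q)$ and concentrated on $W$; (ii) for $m>n$ it is concentrated on a compact null set; and (iii) the iterated limits of the products exist in norm. The lifts then have the required properties in $G$.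

## 9. Totally disconnected groups: digits replaced by coset representatives

Assume that $G$ is totally disconnected and not discrete. Binary digits are replaced by choices of cosets along a decreasing chain of subgroups, with the indices growing fast enough to play the role of growing blocks.

**Step 1: choose the chain.** By van Dantzig's theorem there is a compact open subgroup $K\subset U$. It is profinite, its open normal subgroups form a base at $e$, and all its open subgroups are infinite because $G$ is not discrete. We choose open normal subgroups $K=N_0\supset N_1\supset\cdots$ of $K$ with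
$$[N_{k-1}:N_k]\ge k\,[K:N_{k-1}]\qquad(k\ge1).\tag{4}$$
Given $N_{k-1}$, pick $M=k[K:N_{k-1}]$ distinct points $g_1,\dots,g_M$ in the infinite group $N_{k-1}$, and an open normal subgroup $N_k\subset N_{k-1}$ of $K$ avoiding the finitely many elements $g_i^{-1}g_j\ne e$. Then the $g_i$ lie in different cosets of $N_k$, and (4) holds.

Put $H=K$, $N=\bigcap_kN_k$, $Q=K/N$, $Q_k=N_k/N$, $W=Q$. Then $\pi^{-1}(W)=K\subset U$. The $Q_k$ are open normal subgroups of the compact group $Q$ with $\bigcap_kQ_k=\{e\}$. They form a base at $e$: for an open $V\ni e$, the compact sets $Q_k\setminus V$ decrease to $\emptyset$, so one of them is empty. The countably many cosets of all the $Q_k$ form a base of the topology of $Q$, so $Q$ is metrizable. We have $[Q_{k-1}:Q_k]=[N_{k-1}:N_k]$.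

For a concrete picture, in $K=\mathbb Z_2$ (the $2$-adic integers) one can take $N_k=2^{b_k}\mathbb Z_2$ with $b_0=0$ and $2^{b_k-b_{k-1}}\ge k2^{b_{k-1}}$. A coset choice at stage $k$ is then a choice of the block of binary digits in positions $b_{k-1},\dots,b_k-1$.

**Step 2: the random elements.** Let $R_k\subset Q_{k-1}$ be a transversal for the cosets of $Q_k$ in $Q_{k-1}$. Let $x_k,y_k$ $(k\ge1)$ be independent, with $x_k$ and $y_k$ uniform on $R_k$. For $S\subset\mathbb N$ put
$$X_S^{(k)}=\prod_{i\in S,\ i\le k}x_i\quad\text{(increasing order of } i).$$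
For $l\ge k$, the extra factors of $X_S^{(l)}$ lie in $Q_{i-1}\subset Q_k$ ($i>k$), so $X_S^{(l)}\in X_S^{(k)}Q_k$. The cosets $X_S^{(k)}Q_k$ are thus nested compact sets, and two points in their intersection differ by an element of $\bigcap_kQ_k=\{e\}$. So they meet in one point $X_S=\lim_kX_S^{(k)}$, a limit of finitely valued random variables in a metrizable space, hence a random variable. By construction $X_S\in X_S^{(k)}Q_k$. Define $Y_T^{(k)}$ and $Y_T$ from the $y_i$ in the same way, and let $\omega_S$ be the law of $X_S$. Since $X_S$ and $Y_T$ are independent and $Y_T$ has law $\omega_T$, $\omega_S\star\omega_T$ is the law of $X_SY_T$. As $Q_k$ is normal,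
$$X_SY_T\in X_S^{(k)}Q_kY_T^{(k)}Q_k=Z_kQ_k,\qquad Z_k=X_S^{(k)}Y_T^{(k)}.$$

**Step 3: if $S\cup T=\mathbb N$, then $\omega_S\star\omega_T=m_Q$ (normalized Haar measure).** We show by induction that $Z_kQ_k$ is uniform on $Q/Q_k$. For $k=0$ there is one coset. Let $k\ge1$. Then $Z_k=X_S^{(k-1)}\,s\,Y_T^{(k-1)}\,t$, where $s=x_k$ if $k\in S$ and $s=e$ otherwise, and $t=y_k$ if $k\in T$ and $t=e$ otherwise. So
$$Z_k=Z_{k-1}w,\qquad w=\bigl(Y_T^{(k-1)}\bigr)^{-1}s\,Y_T^{(k-1)}\,t\in Q_{k-1},$$
the membership by normality of $Q_{k-1}$. Condition on all $x_i,y_i$ with $i<k$. Then $s$ and $t$ are still independent with the same laws. Since $k\in S\cup T$, at least one of $sQ_k$, $tQ_k$ is uniform on the finite group $Q_{k-1}/Q_k$. Conjugation by the now fixed element $Y_T^{(k-1)}$ is an automorphism of this group, so it preserves uniformity. A product of two independent elements of a finite group, one of which is uniform, is uniform. Hence $wQ_k$ is conditionally uniform on $Q_{k-1}/Q_k$, and $Z_kQ_k$ is conditionally uniform over the $Q_k$-cosets inside $Z_{k-1}Q_{k-1}$. For each $g\in Q$, by the induction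 hypothesis,
$$P(Z_kQ_k=gQ_k)=\frac{P(Z_{k-1}Q_{k-1}=gQ_{k-1})}{[Q_{k-1}:Q_k]}=\frac1{[Q:Q_{k-1}][Q_{k-1}:Q_k]}=\frac1{[Q:Q_k]}.$$
This completes the induction. Because $X_SY_T\in Z_kQ_k$, the law $\omega_S\star\omega_T$ agrees with $m_Q$ on every coset of every $Q_k$. These cosets together with $\emptyset$ are closed under intersection and, being a countable base, generate the Borel sets, so the two probability measures are equal.

**Step 4: if $\mathbb N\setminus(S\cup T)$ is infinite, then $\omega_S\star\omega_T$ is concentrated on a compact null set.** Let $k\notin S\cup T$. Then $Z_k=Z_{k-1}$ depends only on $x_i,y_i$ with $i<k$, so it takes at most $\prod_{i<k}|R_i|^2=[Q:Q_{k-1}]^2$ values. Hence $X_SY_T$ always lies in a fixed union of at most that many cosets of $Q_k$. This union is compact, and by (4) its Haar measure is at most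
$$\frac{[Q:Q_{k-1}]^2}{[Q:Q_k]}=\frac{[Q:Q_{k-1}]}{[Q_{k-1}:Q_k]}\le\frac1k.$$
Intersect over the infinitely many such $k$.

**Step 5: the array.** Take $\mu_m=\omega_{S_m}$ and $\nu_n=\omega_{T_n}$ with the sets of Section 5. By (2), Step 3 applies for $m\le n$ and Step 4 for $m>n$, which gives (i) and (ii). For all $m\le n$ the product is $m_Q$, so after lifting $\theta_{mn}=m_Q^\sharp=m_K$, the normalized Haar measure of $K$, and (iii) is trivial. This proves Proposition 5 for totally disconnected $G$.

## 10. Groups with a nontrivial identity component: digits along a one-parameter subgroup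

Assume now that the identity component $G_0$ is not $\{e\}$.

**Step 1: reach a Lie group of positive dimension.** The group $G/G_0$ is totally disconnected and locally compact, so it has a compact open subgroup; let $H$ be its preimage in $G$. Then $H$ is an open subgroup and $H/G_0$ is compact. Making $U$ smaller only strengthens Proposition 5, so assume that $U\subset H$ is open and $G_0\not\subset U$. By the Gleason–Yamabe theorem (Montgomery–Zippin, *Topological Transformation Groups*, §4.6) there is a compact normal subgroup $N\subset U$ of $H$ such that $Q=H/N$ is a Lie group. Since $G_0\not\subset N$, $\pi(G_0)$ is a connected subset of $Q$ with more than one point, so $Q$ is not discrete and $d=\dim Q\ge1$. Since $N$ is compact and $U$ is open, there is an open neighborhood $V$ of $e$ in $H$ with $VN\subset U$. Put $W=\pi(V)$, an open neighborhood of $e$ in $Q$ with $\pi^{-1}(W)=VN\subset U$.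

**Step 2: coordinates.** Let $X_1,\dots,X_d$ be a basis of the Lie algebra of $Q$. The map
$$\Psi(t)=\exp(t_1X_1)\cdots\exp(t_dX_d)$$
has invertible derivative at $0$, so for some $r>0$ it is a diffeomorphism of $(-r,r)^d$ onto an open subset of $W$. In this chart $m_Q$ has a smooth positive density with respect to Lebesgue measure. Hence, on measures carried by compact subsets of $(-r,r)^d$, $\Psi_*$ preserves absolute continuity, and $\Psi$ maps compact null sets to compact null sets.

**Step 3: place the digits in the last coordinate and fill the others.** If we only pushed the digit-block measures into $Q$ along one one-parameter subgroup, then for $d\ge2$ the products would all live on a smooth curve, which is null, and they would be singular for all $m,n$. We therefore spread one factor over the other $d-1$ coordinates. Fix $\delta$ with $0<2\delta<r$. Let $v$ be the uniform law on $[0,\delta]^{d-1}$ and $\alpha$ its image under $(t_1,\dots,t_{d-1})\mapsto\exp(t_1X_1)\cdots\exp(t_{d-1}X_{d-1})$; if $d=1$, put $\alpha=\delta_e$ and omit $v$ below. Let $\sigma_S^\delta$ and $u^\delta$ be the images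 of $\sigma_S$ and $u$ under $t\mapsto\delta t$. Let $\epsilon:\mathbb R\to Q$, $\epsilon(t)=\exp(tX_d)$, which is a homomorphism. Put
$$\mu_m=\alpha\star\epsilon_*(\sigma^\delta_{S_m}),\qquad\nu_n=\epsilon_*(\sigma^\delta_{T_n}).$$
Since $\epsilon$ is a homomorphism, and by the product form of $\Psi$,
$$\mu_m\star\nu_n=\alpha\star\epsilon_*\bigl(\sigma^\delta_{S_m}*\sigma^\delta_{T_n}\bigr)=\Psi_*\bigl(v\times(\sigma^\delta_{S_m}*\sigma^\delta_{T_n})\bigr).$$
No commutativity of $Q$ is needed, because $\alpha$ stands on the far left. The measure inside $\Psi_*$ lives on $[0,\delta]^{d-1}\times[0,2\delta]\subset(-r,r)^d$, so all products are concentrated on $W$.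

**Step 4: properties (i) and (ii).** Let $m\le n$. By (2) and Lemma 1(a), scaled by $\delta$,
$$\mu_m\star\nu_n=\Psi_*\bigl(v\times(u^\delta*\sigma^\delta_{S_m\cap T_n})\bigr).$$
The measure $v\times(u^\delta*\sigma^\delta_{S_m\cap T_n})$ is absolutely continuous on $\mathbb R^d$, so the product is in $L^1(Q)$ and concentrated on $W$. Let $m>n$. By (2) and Lemma 1(b), $\sigma^\delta_{S_m}*\sigma^\delta_{T_n}$ is concentrated on a compact null set $E\subset[0,2\delta]$. Then $\mu_m\star\nu_n$ is concentrated on $\Psi([0,\delta]^{d-1}\times E)$, which is compact and null.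

**Step 5: property (iii).** Total variation is unchanged under the scaling $t\mapsto\delta t$, so Lemma 1(c) holds for $u^\delta$ and $\sigma^\delta$. Let $m\le n$. By (3), $S_m\cap T_n$ arises from $S_m$ by removing a subset of $\{2^n,2^n+1,\dots\}$, so
$$\bigl\|u^\delta*\sigma^\delta_{S_m\cap T_n}-u^\delta*\sigma^\delta_{S_m}\bigr\|\le2^{1-a_{2^n}}\longrightarrow0\qquad(n\to\infty).$$
Since $S_m=2^m\mathbb N\subset\{2^m,2^m+1,\dots\}$ and $\sigma^\delta_\emptyset=\delta_0$, comparison with the empty set gives
$$\bigl\|u^\delta*\sigma^\delta_{S_m}-u^\delta\bigr\|\le2^{1-a_{2^m}}\longrightarrow0\qquad(m\to\infty).$$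
The linear maps $\tau\mapsto\Psi_*(v\times\tau)$ and $\nu\mapsto\nu^\sharp$ do not increase norms. So after lifting, the limits $\theta_m=\lim_n\theta_{mn}=\bigl(\Psi_*(v\times(u^\delta*\sigma^\delta_{S_m}))\bigr)^\sharp$ and $\theta_U=\lim_m\theta_m=\bigl(\Psi_*(v\times u^\delta)\bigr)^\sharp$ exist in norm, and they lie in $L^1(G)$ because $L^1(G)$ is closed in $M(G)$. This proves (iii), and with the reduction of Section 8 it completes the proof of Proposition 5 and hence of Theorem 4. $\blacksquare$
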